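# Chromatic polynomials in unit steps: $P(G,x)^2\ge P(G,x-1)P(G,x+1)$ for $x\ge n$

## The inequality on edgeless graphs, complete graphs, trees and the 4-cycle

For a graph $G$, the chromatic polynomial $P(G,x)$ is the polynomial whose value at each positive integer $k$ is the number of proper $k$-colorings of $G$. All graphs here are simple, and $n$ is the order (number of vertices) of $G$. We ask:

> Does $P(G,x)^2\ge P(G,x-1)P(G,x+1)$ hold for every $G$ of order $n$ and every real $x\ge n$?

The problem is taken from the "Personal list of open problems related to chromatic polynomials". The answer one would first guess is *yes*. The inequality says that the ratio of consecutive values, $P(G,x+1)/P(G,x)$, goes down when $x$ grows by one. For $x\ge n$ there are at least as many colors as vertices, and it is hard to see what could go wrong. Let us test the guess.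

*Edgeless graph.* Here $P=x^n$, and for $x\ge n\ge 1$ we have $0\le x^2-1<x^2$, so $(x-1)^n(x+1)^n=(x^2-1)^n< x^{2n}$.

*Complete graph.* Write $(x)_k=x(x-1)\cdots(x-k+1)$, with $(x)_0=1$. Then $P(K_n,x)=(x)_n$. Since $(x-1)_n=(x)_n\frac{x-n}{x}$ and $(x+1)_n=(x)_n\frac{x+1}{x-n+1}$,
$$\frac{P(K_n,x-1)P(K_n,x+1)}{P(K_n,x)^2}=\frac{(x-n)(x+1)}{x(x-n+1)}\qquad\text{whenever }(x)_n\ne0. \tag{1}$$
Also
$$x(x-n+1)-(x-n)(x+1)=n. \tag{2}$$
If $x\ge n$, the denominator in (1) is positive and exceeds the numerator by $n$, so the ratio is less than $1$. The guess holds.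

*Trees.* A tree has $P=x(x-1)^{n-1}$. For $n=3$ and $x=3$: $P(3)^2=12^2=144$, while $P(2)P(4)=2\cdot 36=72$.

*The 4-cycle.* Here $P(C_4,x)=(x-1)^4+(x-1)$. At $x=4$ we get $P(4)^2=84^2=7056$ against $P(3)P(5)=18\cdot260=4680$.

So the guess survives. Two facts show that the range of $x$ does matter. First, Welsh conjectured that $P(G,k)^2\ge P(G,k-1)P(G,k+1)$ for every graph $G$ and every positive integer $k$, and Seymour disproved this for $k=6$. Second, formula (1) gives a failure just below $n-1$. Let $n\ge2$ and $n-2<x<n-1$. Then $(x)_n\neq0$, and the ratio in (1) equals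
$$\frac{(n-x)(x+1)}{x(n-1-x)},$$
with positive numerator and denominator. By (2), numerator minus denominator is $n>0$. The ratio exceeds $1$, so the inequality fails for $K_n$ on the whole interval $(n-2,n-1)$.

In the positive direction, Dong, Koh and Teo showed that for connected $G$ with $n$ vertices and $m$ edges the inequality holds for real $x\ge\max\{n-1,\sqrt2(m-n+2.5)\}$. This bound grows with the number of edges. We shall prove that the guess is right, with the bound $n$ and with strict inequality, and then gain another half unit.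

## Factoring over the roots, and the loss from a complex pair

The first thing to try is to factor $P(G,x)$. Suppose all roots $r$ of $P$ are real. Lemma 1 below shows that $P$ has no root larger than $n-1$, so for $x\ge n$ every factor $x-1-r$ is nonnegative, and
$$(x-r)^2>(x-r)^2-1=(x-1-r)(x+1-r)\ge0 .$$
Multiplying over all roots gives the strict inequality. This covers edgeless graphs, complete graphs and trees.

Now let $P$ have a nonreal pair $a\pm bi$, which gives a factor $q(x)=(x-a)^2+b^2$. With $y=x-a$,
$$q(x)^2-q(x-1)q(x+1)=(y^2+b^2)^2-\big[(y^2-1)^2+b^2(2y^2+2)+b^4\big]=2y^2-2b^2-1 .$$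
This is positive only if $(x-a)^2>b^2+\frac12$. For $C_4$ we have $P=x(x-1)(x^2-3x+3)$, so $a=\frac32$ and $b^2=\frac34$, and the condition reads $(x-\frac32)^2>\frac54$, which is true for $x\ge4$. In general this is the point where the argument stops. To go on we would need to know where the complex roots of an arbitrary graph lie, and how to make up for the pairs with $(x-a)^2<b^2+\frac12$. We have no such information, so we leave the roots.

## Summing over one color class: from shifting $x$ to deleting vertices

Let $\mathcal I(F)$ be the set of independent sets of a graph $F$, including $\emptyset$, and put $P(\emptyset,x)=1$ for the graph of order $0$. Fix one of $x$ colors. Its class is an independent set $J$ (possibly empty), and the rest of the graph is colored with $x-1$ colors. Hence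
$$P(F,x)=\sum_{J\in\mathcal I(F)}P(F-J,x-1). \tag{3}$$
Both sides are polynomials and agree at all large integers, so this is a polynomial identity. Apply it to $G$ at $x+1$ and divide:
$$\frac{P(G,x+1)}{P(G,x)}=\sum_{J\in\mathcal I(G)}\frac{P(G-J,x)}{P(G,x)}. \tag{4}$$
The shift by one is gone from the right side. The term $J=\emptyset$ is the constant $1$. If every other term decreases in $x$, then so does the left side, and the inequality follows. Deleting $J$ one vertex at a time, we see that a statement about a single vertex is enough.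

**Definition.** Where $P(F,x)>0$, put $h_F(x)=\log P(F,x)$. For $v\in V(G)$ put
$$R_v(G,x)=\frac{P(G,x)}{P(G-v,x)},\qquad \alpha_v(G,x)=\frac{d}{dx}\log R_v(G,x)=h_G'(x)-h_{G-v}'(x),$$
at points $x$ where both polynomials are positive.

*Examples.* For the path $a-b-c$ we have $R_a=\frac{x(x-1)^2}{x(x-1)}=x-1$ and $R_b=\frac{x(x-1)^2}{x^2}$, so $\alpha_b=\frac2{x-1}-\frac1x=\frac{x+1}{x(x-1)}>0$ for $x>1$. For $C_4$, deleting a vertex leaves a path on three vertices, so
$$R_v(C_4,x)=\frac{x^2-3x+3}{x-1}=x-2+\frac1{x-1},\qquad R_v'=1-\frac1{(x-1)^2}.$$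
This is negative for $1<x<2$, where $R_v>0$. So $\alpha_v>0$ is not automatic where $P$ is positive. For $C_4$ it holds for $x>2$, in particular for $x>n-1=3$.

Here are the results we shall prove.

**Theorem 1.** Let $G$ be a simple graph of order $n\ge1$.

(a) For every vertex $v$, $\alpha_v(G,x)>0$ for all real $x>n-1$. Hence $P(G-S,x)/P(G,x)$ is strictly decreasing on $(n-1,\infty)$ for every nonempty $S\subseteq V(G)$.

(b) $P(G,x+1)/P(G,x)$ is strictly decreasing on $(n-1,\infty)$. Consequently $P(G,x)^2\ge P(G,x-1)P(G,x+1)$ for all real $x\ge n$. More generally $P(G,x)P(G,y)\ge P(G,x-1)P(G,y+1)$ for all real $y\ge x\ge n$. All these inequalities are strict.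

**Theorem 2.** For every simple graph $G$ of order $n\ge1$ and every real $x\ge n-\frac12$, $P(G,x)^2\ge P(G,x-1)P(G,x+1)$. In the other direction, for $n\ge2$ the inequality fails for $G=K_n$ at every real $x\in(n-2,n-1)$. So no threshold below $n-1$ is valid for all graphs of order $n$.

The last two sentences of Theorem 2 were proved in the first section. The range $n-1\le x<n-\frac12$ for general $G$ is not settled by what follows.

## Positivity beyond $m-1$ and three more color-class identities

We must know where logarithms are allowed. For a graph $F$ of order $m\ge1$, let $b_j$ be the number of partitions of $V(F)$ into $m-j$ nonempty independent sets. Sorting colorings by their partition into color classes gives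
$$P(F,x)=\sum_{j=0}^{m-1}b_j\,(x)_{m-j},\qquad b_j\ge0,\quad b_0=1. \tag{5}$$
Here $b_1$ is the number of nonadjacent pairs.

**Lemma 1.** If $F$ has order $m$, then $P(F,x)>0$ for real $x>m-1$. If $F$ is not complete, then $P(F,x)>0$ for real $x>m-2$.

*Proof.* The case $m=0$ is trivial. If $x>m-1$, every $(x)_{m-j}$ in (5) is positive and $b_0=1$. If $F$ is not complete, then $m\ge2$ and $b_1\ge1$. For $x>m-2$ we have $(x)_k>0$ for all $k\le m-1$, so all terms with $j\ge1$ are nonnegative, and the first two satisfy
$$(x)_m+b_1(x)_{m-1}\ge(x)_{m-1}\big[(x-m+1)+1\big]=(x)_{m-1}(x-m+2)>0.\qquad\square$$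

Next come three relatives of (3), again polynomial identities because they hold at all large integers. Let $F$ have order $m$. Choose the color of a vertex $i$ (in $x$ ways) and let $J$ be the class of $i$:
$$P(F,x)=x\sum_{J\in\mathcal I(F),\,J\ni i}P(F-J,x-1)\qquad(i\in V(F)). \tag{6}$$
Divide (6) by $x$ and sum over $i$. Each $J$ is counted $|J|$ times, so $\sum_J|J|\,P(F-J,x-1)=\frac mxP(F,x)$. Subtracting (3),
$$\sum_{J\in\mathcal I(F)}(|J|-1)P(F-J,x-1)=\frac{m-x}{x}P(F,x). \tag{7}$$
Finally let $F=G-v$, and let $Z\subseteq V(F)$ be the set of vertices *not* adjacent to $v$ in $G$. Choose the color of $v$. Its class is $J\cup\{v\}$ with $J\subseteq Z$ independent, so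
$$P(G,x)=x\sum_{J\in\mathcal I(F),\,J\subseteq Z}P(F-J,x-1). \tag{8}$$

*Check on a path.* Let $F$ be the path $a-b-c$, with independent sets $\emptyset,\{a\},\{b\},\{c\},\{a,c\}$. The values $P(F-J,x-1)$ are, in this order,
$$(x-1)(x-2)^2,\quad (x-1)(x-2),\quad (x-1)^2,\quad (x-1)(x-2),\quad x-1.$$
Their sum is $(x-1)(x^2-x)=x(x-1)^2$, as (3) says. Identity (6) with $i=a$ reads $x[(x-1)(x-2)+(x-1)]=x(x-1)^2$. In (7) the left side is $(x-1)-(x-1)(x-2)^2=(x-1)^2(3-x)$, which is $\frac{3-x}{x}\,x(x-1)^2$. If $v$ is joined to $b$ only, then $Z=\{a,c\}$, and (8) gives $x(x-1)[(x-2)^2+2(x-2)+1]=x(x-1)^3$, the polynomial of the star $K_{1,3}$.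

## Balance relations on independent sets, and the key lemma

We want to prove $\alpha_v(G,x)>0$ by induction on the order. So for $F=G-v$ and its induced subgraphs we may assume that deleting vertices lowers the logarithmic derivative. Let us see what the identities turn into.

Write $p_J=P(F-J,x-1)$, and suppose that $P(F,x)$ and all $p_J$ are positive. Put
$$\ell_J=h'_{F-J}(x-1),\qquad c=h_F'(x)-\frac1x,\qquad D_J=c-\ell_J .$$
The derivative of $P(F-J,x-1)$ in $x$ is $p_J\ell_J$. All sums below are over $J\in\mathcal I(F)$, with the restrictions shown.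

*From (6).* The function $P(F,x)/x$ has logarithmic derivative $c$. Differentiating $P(F,x)/x=\sum_{J\ni i}p_J$ gives $c\sum_{J\ni i}p_J=\sum_{J\ni i}p_J\ell_J$, that is,
$$\sum_{J\ni i}p_JD_J=0\qquad\text{for every }i\in V(F). \tag{9}$$

*From (3).* Differentiating gives $\sum_Jp_J\ell_J=P'(F,x)$. Since $cP(F,x)=P'(F,x)-P(F,x)/x$ and $\sum_Jp_J=P(F,x)$,
$$\sum_Jp_JD_J=-\frac{P(F,x)}x<0. \tag{10}$$

*From (8).* Let $W_Z=\sum_{J\subseteq Z}p_J$ and $S_Z=\sum_{J\subseteq Z}p_JD_J$. Since $W_Z\ge p_\emptyset>0$, we have $P(G,x)=xW_Z>0$ and $h_G'(x)=\frac1x+\frac1{W_Z}\sum_{J\subseteq Z}p_J\ell_J$. Subtracting $h'_F(x)=c+\frac1x$,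
$$\alpha_v(G,x)=-\frac{S_Z}{W_Z}. \tag{11}$$

So view $p_J$ as a weight on independent sets. The average of $D$ over all $J$ is negative by (10), the average over the $J$ containing a given vertex is $0$ by (9), and **we must show that the average over $J\subseteq Z$ is negative**.

*A running example.* Take the path $F=a-b-c$ at $x=4$. Then $p_\emptyset=12$, $p_a=p_c=6$, $p_b=9$, $p_{ac}=3$. The logarithmic derivatives at $3$ are $\ell_\emptyset=\frac13+\frac22=\frac43$, $\ell_a=\ell_c=\frac13+\frac12=\frac56$, $\ell_b=\frac23$, $\ell_{ac}=\frac13$, and $c=(\frac14+\frac23)-\frac14=\frac23$. So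
$$D_\emptyset=-\tfrac23,\qquad D_a=D_c=-\tfrac16,\qquad D_b=0,\qquad D_{ac}=\tfrac13 .$$
Relation (9) for $i=a$ is $6(-\frac16)+3\cdot\frac13=0$, and for $i=b$ it is $9\cdot0=0$. Relation (10) is $-8-1-1+0+1=-9=-36/4$. For $Z=\{a,c\}$ we get $S_Z=-8-1-1+1=-9$ and $W_Z=27$, so $\alpha_v=\frac13$. Indeed here $G=K_{1,3}$, $R_v=x-1$, and $\frac1{x-1}=\frac13$.

*A correlation inequality is the natural tool.* By induction $\ell_J$ goes down, so $D_J$ goes up, as $J$ grows. The event $J\subseteq Z$ is decreasing. If increasing functions were positively correlated under the weights $p$, then conditioning on a decreasing event could only lower the average of $D$, which is already negative by (10). The classical FKG theorem would give this under the lattice condition $p_{A\cup B}\,p_{A\cap B}\ge p_A\,p_B$, with $p=0$ on sets that are not independent. When $F$ has no edges, all sets are independent, $p_J=(x-1)^{m-|J|}$, and the condition holds with equality. But take two adjacent vertices $i,j$, with $A=\{i\}$ and $B=\{j\}$. The left side is $p_{\{i,j\}}\,p_\emptyset=0$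 and the right side is positive. So the theorem does not apply as soon as $F$ has an edge.

*The way past this.* We have not used (9), which gives one free relation per vertex. A multiple of (9) for each $i\in Z$ can be subtracted from $S_Z$ without changing it:
$$S_Z=\sum_J\big(\mathbf 1_{J\subseteq Z}-\lambda|J\cap Z|\big)p_JD_J\qquad\text{for any real }\lambda. \tag{12}$$
What do we know about the signs of $D_J$? We shall see that $D_\emptyset$ is negative and the smallest of all, and that $D_{\{i\}}\le0$. For $|J|\ge2$ we have only the lower bound $D_J\ge D_\emptyset$. So we want the coefficient in (12) to be nonnegative on singletons, which needs $\lambda\le1$, and nonpositive on all larger sets, which for pairs inside $Z$ needs $\lambda\ge\frac12$. Then larger sets are controlled by $D_\emptyset$, and the total weight they carry is given exactly by (7). We take $\lambda=\frac12$, which costs least on the larger sets.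

**Lemma 2 (key lemma).** Let $G$ be a graph, $v\in V(G)$, $F=G-v$ of order $m\ge1$, and let $x>0$ be real. Let $p_J=P(F-J,x-1)$ for $J\in\mathcal I(F)$. Assume:

* (i) $P(F,x)>0$ and $p_J>0$ for all $J\in\mathcal I(F)$;
* (ii) with $\ell_J=h'_{F-J}(x-1)$, we have $\ell_J\ge\ell_{J'}$ whenever $J\subseteq J'$ are in $\mathcal I(F)$;
* (iii) $xP(F,x-1)-(m-x)P(F,x)>0$.

Then $\alpha_v(G,x)>0$.

*Proof.* By (i), relations (9), (10), (11) hold. By (11) it is enough to show $S_Z<0$. Put $g=-D_\emptyset$.

**Step 1: signs of $D_J$.** This step gives the signs used to choose the coefficients. By (ii), $D_J\ge D_\emptyset=-g$ for all $J$, and $D_J\ge D_{\{i\}}$ whenever $i\in J$. Insert the second bound in (9):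
$$0=\sum_{J\ni i}p_JD_J\ge D_{\{i\}}\sum_{J\ni i}p_J .$$
The last sum is positive, so $D_{\{i\}}\le0$ for every $i\in V(F)$. Hence $g=-D_\emptyset\ge-D_{\{i\}}\ge0$ (there is a vertex $i$ because $m\ge1$). If $g$ were $0$, all $D_J$ would be $\ge0$, contradicting (10). So $g>0$.

**Step 2: rewriting $S_Z$.** This step uses the free relations. Summing (9) over $i\in Z$ gives $\sum_J|J\cap Z|\,p_JD_J=0$. Therefore
$$S_Z=\sum_Jf(J)\,p_JD_J,\qquad f(J)=\mathbf 1_{J\subseteq Z}-\tfrac12|J\cap Z|. \tag{13}$$

**Step 3: bounding each term.** We treat $J$ by size.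

* $J=\emptyset$: $f=1$, and the term is exactly $-g\,p_\emptyset$.
* $J=\{i\}$: $f=\frac12$ if $i\in Z$, and $f=0$ otherwise. Since $D_{\{i\}}\le0$, the term is $\le0$.
* $|J|\ge2$: if $J\subseteq Z$, then $-f(J)=\frac{|J|-2}2$. If $J\not\subseteq Z$, then $-f(J)=\frac{|J\cap Z|}2\le\frac{|J|-1}2$. In both cases $0\le-f(J)\le\frac{|J|-1}2$. Since $-D_J\le g$ and $g>0$, the term $(-f(J))\,p_J\,(-D_J)$ is at most $g\,p_J\frac{|J|-1}2$.

**Step 4: adding up.** In (7) the empty set contributes $-p_\emptyset$ and singletons contribute $0$, so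
$$\sum_{|J|\ge2}(|J|-1)p_J=p_\emptyset+\frac{m-x}xP(F,x).$$
Together with Step 3, and since $p_\emptyset=P(F,x-1)$,
$$S_Z\le-g\,p_\emptyset+\frac g2\Big(p_\emptyset+\frac{m-x}xP(F,x)\Big)=-\frac g{2x}\Big(xP(F,x-1)-(m-x)P(F,x)\Big)<0$$
by (iii). $\square$

In the running example, $g=\frac23$ and $m=3$, and with $Z=\{a,c\}$ the coefficients are $f(\emptyset)=1$, $f(a)=f(c)=\frac12$, $f(b)=0$, $f(ac)=0$. So (13) reads $S_Z=-8-\frac12-\frac12=-9$, as before. The bound of Step 4 is $-\frac{2/3}{8}\,(4\cdot12+1\cdot36)=-7$, and indeed $-9\le-7$.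

## Monotone ratios on $(n-1,\infty)$: proof of Theorem 1

**Step 1: $\alpha_v>0$.** We prove the first statement of (a) by induction on $n$. For $n=1$, $R_v=x$ and $\alpha_v=1/x>0$ for $x>0$. Let $n\ge2$, $F=G-v$, $m=n-1\ge1$ and $x>n-1=m$. We check the hypotheses of Lemma 2.

(i) Each $F-J$ has order at most $m$, and $x-1>m-1$, so $p_J>0$ by Lemma 1. Also $x>m-1$, so $P(F,x)>0$.

(ii) Let $K$ be an induced subgraph of $F$ of order $k$ with $1\le k\le m$, and let $u\in V(K)$. Since $k\le n-1$ and $x-1>m-1\ge k-1$, the induction hypothesis gives $h_K'(x-1)-h_{K-u}'(x-1)=\alpha_u(K,x-1)>0$. For $J\subseteq J'$ in $\mathcal I(F)$, delete the vertices of $J'\setminus J$ from $F-J$ one at a time. The logarithmic derivative at $x-1$ drops at each deletion, so $\ell_J\ge\ell_{J'}$.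

(iii) Since $x>m$, both $xP(F,x-1)>0$ and $(x-m)P(F,x)>0$.

Hence $\alpha_v(G,x)>0$.

**Step 2: deleting a set.** This step passes from one vertex to a set $S=\{v_1,\dots,v_k\}\ne\emptyset$. Telescoping,
$$-\frac d{dx}\log\frac{P(G-S,x)}{P(G,x)}=\sum_{i=1}^k\alpha_{v_i}\big(G-\{v_1,\dots,v_{i-1}\},x\big). \tag{14}$$
The graph in the $i$-th term has order $n-i+1\le n$, so for $x>n-1$ every term is positive by Step 1. Thus $P(G-S,x)/P(G,x)$ is strictly decreasing on $(n-1,\infty)$. This proves (a).

**Step 3: the shifted ratio.** Put $\rho(x)=P(G,x+1)/P(G,x)$ for $x>n-1$. In (4) the term $J=\emptyset$ is constant, and by (a) every other term is strictly decreasing on $(n-1,\infty)$. There are such terms, since $n\ge1$. So $\rho$ is strictly decreasing there.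

**Step 4: the inequality for $x>n$.** Let $y\ge x>n$. Then $y>x-1>n-1$, so $\rho(y)<\rho(x-1)$, that is,
$$\frac{P(G,y+1)}{P(G,y)}<\frac{P(G,x)}{P(G,x-1)} .$$
All four values are positive, so $P(G,x)P(G,y)>P(G,x-1)P(G,y+1)$.

**Step 5: strictness at $x=n$.** Continuity alone would give only $\ge$. Let $y\ge n$. By Lemma 1 and continuity, $P(G,n-1)\ge0$. If $P(G,n-1)=0$, then $P(G,n-1)P(G,y+1)=0$ while $P(G,n)P(G,y)>0$. If $P(G,n-1)>0$, then $\rho$ is defined and continuous on $[n-1,\infty)$ and strictly decreasing on $(n-1,\infty)$, so $\rho(y)<\rho(n-1)$, which is $P(G,n)P(G,y)>P(G,n-1)P(G,y+1)$.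

With $y=x$ we obtain $P(G,x)^2>P(G,x-1)P(G,x+1)$ for all real $x\ge n$. This proves Theorem 1. $\blacksquare$

## Half a unit to the left: stars in the complement and proof of Theorem 2

In Theorem 1, hypothesis (iii) was free because $x>m$. Let us see how far below $m$ it survives. From $x(x-1)_{m-j}=(x)_{m-j+1}=(x)_{m-j}(x-m+j)$ and (5), with $t=m-x$,
$$xP(F,x-1)-(m-x)P(F,x)=\sum_{j=0}^{m-1}b_j\,(x)_{m-j}\,(j-2t). \tag{15}$$
For small $t>0$ only the $j=0$ term is negative, and the $j=1$ term stays positive up to $t=\frac12$, that is, down to $x=m-\frac12=n-\frac32$. If $b_2\ge1$, the $j=2$ term will pay for the $j=0$ term. If $b_2=0$ it cannot. Suppose for instance that $b_1=s\geq 1$ and $b_j=0$ for $j\ge2$. Then, after division by $(x)_{m-1}$, (15) becomes $-2t(1-t)+s(1-2t)$, which tends to $-\frac12$ as $t\to\frac12$. Such $F$ are exactly those whose complement has $s\ge1$ edges, all through one vertex, as the case division below shows. For them, and for complete $F$, we compute $R_v$ directly.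

**Lemma 3.** Let $G$ have order $n\ge1$ and $v\in V(G)$. Then $\alpha_v(G,x)>0$ for $x>n-1$ if $G$ is complete, and for $x>n-\frac32$ if $G$ is not complete.

*Proof.* Induction on $n$. If $G=K_n$, then $R_v=x-n+1$ and $\alpha_v=1/(x-n+1)>0$ for $x>n-1$; this covers $n=1$. Now let $G$ be non-complete, so $n\ge2$. Let $F=G-v$, $m=n-1$ and $x>n-\frac32=m-\frac12$. Then $x>n-2=m-1$, so $P(G,x)>0$ and $P(F,x)>0$ by Lemma 1. In particular $R_v>0$.

**Case 1: $F$ is complete.** The neighbors of $v$ get distinct colors, so $R_v=x-\deg(v)$. Since $R_v>0$, $\alpha_v=1/R_v>0$.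

**Case 2: the edges of the complement $\overline F$ form a star** with center $u$ and leaf set $Q$, $|Q|=s\ge1$. Then $F-u=K_{m-1}$, and $u$ is adjacent in $F$ to all but $s$ of its vertices, so $P(F,x)=(x)_{m-1}(x-m+1+s)$. Let $N$ be the neighborhood of $v$ in $G$. We extend a proper coloring of $F$ to $v$, so we need the number of colors on $N$. It is $|N|$, unless $u\in N$ and $u$ has the same color as a vertex of $N\cap Q$, and then it is $|N|-1$. Let $q'=|N\cap Q|$ if $u\in N$, and $q'=0$ otherwise. An exceptional coloring is given by the vertex of $N\cap Q$ that shares its color with $u$ and by a coloring of $K_{m-1}$, so there are $q'(x)_{m-1}$ of them. Hence $P(G,x)=(x-|N|)P(F,x)+q'(x)_{m-1}$, first at large integers and so as polynomials, and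
$$R_v=x-|N|+\frac{q'}{x-m+1+s},\qquad R_v'=1-\frac{q'}{(x-m+1+s)^2}.$$
Since $x-m+1>\frac12>0$, we have $(x-m+1+s)^2>s^2\ge s\ge q'$. So $R_v'>0$, and with $R_v>0$ we get $\alpha_v=R_v'/R_v>0$.

**Case 3: $\overline F$ has edges, and they do not form a star.** First we show that $\overline F$ contains two disjoint edges or a triangle. Suppose any two edges of $\overline F$ meet. There are at least two edges (one edge is a star), say $ab$ and $ac$. As they do not form a star, some edge avoids $a$, and it meets both $ab$ and $ac$, so it is $bc$. This is a triangle. So $m\ge3$. Merging the two disjoint pairs, or the triple, into blocks gives a partition of $V(F)$ into $m-2$ independent sets. Hence $b_2\ge1$, and also $b_1\ge2$.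

(In particular $b_2=0$ with $b_1\ge1$ occurs only in Case 2. Conversely, a star in $\overline F$ has neither two disjoint edges nor a triangle, so then $b_j=0$ for $j\ge2$: a partition into $m-j$ blocks with $j\ge2$ has two blocks of size at least $2$ or one of size at least $3$.)

Now we check the hypotheses of Lemma 2. Note that $x>m-\frac12>0$.

(i) $F$ is non-complete of order $m$, and $x-1>m-\frac32>m-2$, so $p_\emptyset>0$ by Lemma 1. For $J\ne\emptyset$, $F-J$ has order $m'\le m-1$, and $x-1>m-\frac32\ge m'-\frac12>m'-1$, so $p_J>0$ by Lemma 1. We already know $P(F,x)>0$.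

(ii) Since $F$ is non-complete of order $m=n-1$ and $x-1>m-\frac32$, the induction hypothesis gives $\alpha_u(F,x-1)>0$ for each vertex $u$ of $F$. Let $K$ be a proper induced subgraph of $F$ of order $k$, $1\le k\le m-1$. It may be complete, but $x-1>m-\frac32\ge k-\frac12$, which exceeds both $k-1$ and $k-\frac32$. So $\alpha_u(K,x-1)>0$ for each $u\in V(K)$ in either case. Deleting the vertices of $J'\setminus J$ from $F-J$ one at a time gives $\ell_J\ge\ell_{J'}$ for $J\subseteq J'$.

(iii) Use (15), where $t=m-x<\frac12$ and all $(x)_{m-j}>0$ because $x>m-1$. If $t\le0$, all terms are $\ge0$ and the $j=1$ term is positive. Let $0<t<\frac12$ and divide by $(x)_{m-1}>0$, using $(x)_m/(x)_{m-1}=x-m+1=1-t$ and $(x)_{m-2}/(x)_{m-1}=\frac1{x-m+2}=\frac1{2-t}$.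

* The $j=0$ term is $-2t(1-t)\ge-\frac12$, as $t(1-t)\le\frac14$.
* The $j=1$ term is $b_1(1-2t)>0$.
* The $j=2$ term is $b_2\frac{2-2t}{2-t}\ge\frac{2-2t}{2-t}=2-\frac2{2-t}\ge2-\frac43=\frac23$.
* The terms with $j\ge3$ are $\ge0$.

The sum exceeds $\frac23-\frac12>0$, so (iii) holds, and Lemma 2 gives $\alpha_v(G,x)>0$. $\square$

*Proof of Theorem 2.* The failure for $K_n$ on $(n-2,n-1)$ was shown in the first section. It remains to prove the inequality for $x\ge n-\frac12$.

**Step 1: complete graphs.** Lemma 3 gives nothing new for $K_n$, but signs are enough. For $x\ge n$ use Theorem 1. For $n-1\le x<n$,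
$$P(K_n,x-1)=(x-1)\cdots(x-n+1)\cdot(x-n)\le0,$$
because the last factor is negative and the others are $\ge0$. Also $P(K_n,x+1)=(x+1)x\cdots(x-n+2)\ge0$. So $P(K_n,x-1)P(K_n,x+1)\le0\le P(K_n,x)^2$. This covers all $x\ge n-1$.

**Step 2: non-complete graphs.** Here we repeat the passage from $\alpha_v$ to the shifted ratio, half a unit further left. Let $G$ be non-complete and $x>n-\frac32$. Then $P(G,x)>0$ by Lemma 1, and (4) holds. Let $J=\{v_1,\dots,v_k\}\in\mathcal I(G)$ be nonempty. In formula (14) with $S=J$, the term $i=1$ is positive by Lemma 3, since $G$ is non-complete and $x>n-\frac32$. For $i\ge2$ the graph has order $n'\le n-1$, and $x>n-\frac32\ge n'-\frac12$, which exceeds both $n'-1$ and $n'-\frac32$, so the term is positive by Lemma 3 whether or not that graph is complete. Hence every term of (4) with $J\neq\emptyset$ is strictly decreasing, and $\rho(x)=P(G,x+1)/P(G,x)$ is strictly decreasing on $(n-\frac32,\infty)$.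

If $x>n-\frac12$, then $x-1>n-\frac32$, and $\rho(x)<\rho(x-1)$ gives $P(G,x)^2>P(G,x-1)P(G,x+1)$. The case $x=n-\frac12$, with $\ge$, follows by continuity. $\blacksquare$
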